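\title{Extending analytic ideals to $F_\sigma$ ideals:\\ a trichotomy in the Kat\v{e}tov order}

\begin{abstract}
We prove that every analytic ideal $\mathcal I$ on $\omega$ is Kat\v{e}tov above the ideal $\mathrm{conv}$ generated by convergent sequences of rationals, or has a restriction to a positive set that is Kat\v{e}tov above $\mathrm{Fin}\times\mathrm{Fin}$, or is contained in an $F_\sigma$ ideal. This confirms the conjecture that a Borel ideal either has a restriction above $\mathrm{conv}$ or is contained in an $F_\sigma$ ideal. The proof is in ZFC and rests on two closed games. We also characterize, by ultrafilters, the analytic ideals that are contained in an $F_\sigma$ ideal, and we construct a Borel ideal that is neither above $\mathrm{conv}$ nor contained in an $F_\sigma$ ideal.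
\end{abstract}

\section{Introduction}\label{sec:intro}

An \emph{ideal} on a countably infinite set $S$ is a family $\mathcal I$ of subsets of $S$ that is closed under subsets and finite unions, contains all finite subsets of $S$, and does not contain $S$. Its members are the small sets; a set $X\notin\mathcal I$ is called \emph{$\mathcal I$-positive}, and for such $X$ the \emph{restriction} $\mathcal I\upharpoonright X=\{A\cap X:A\in\mathcal I\}$ is an ideal on $X$. Identifying sets with their characteristic functions, we regard an ideal as a subset of the Cantor space $\mathcal P(S)\cong 2^S$, so that it makes sense to speak of $F_\sigma$, Borel and analytic ideals. The smallest ideal is $\mathrm{Fin}$, the ideal of finite sets.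

Ideals are compared by the \emph{Kat\v{e}tov order}: for $\mathcal I$ on $S$ and $\mathcal J$ on $S'$ we write $\mathcal I\le_K\mathcal J$, or $\mathcal J\ge_K\mathcal I$, if there is $f\colon S'\to S$ with $f^{-1}[A]\in\mathcal J$ for every $A\in\mathcal I$. The order is transitive, since witnesses compose, and $\mathcal I\subseteq\mathcal J$ implies $\mathcal I\le_K\mathcal J$ by the identity map. Two ideals serve as test objects.
\begin{itemize}
\item $\mathrm{conv}$ is the ideal on $\mathbb Q\cap[0,1]$ generated by the ranges of sequences in $\mathbb Q\cap[0,1]$ that converge in $[0,1]$: a set is in $\mathrm{conv}$ if it is covered by finitely many such ranges.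
\item $\mathrm{Fin}\times\mathrm{Fin}$ is the ideal of all $A\subseteq\omega\times\omega$ such that $\{m:(n,m)\in A\}$ is finite for all but finitely many $n$.
\end{itemize}

The position of an ideal relative to $\mathrm{conv}$ measures a Bolzano--Weierstrass property: $\mathcal I\not\ge_K\mathrm{conv}$ holds exactly when every sequence of rationals in $[0,1]$ has a convergent subsequence whose index set is $\mathcal I$-positive (Lemma~\ref{lem:conv}). For $\mathcal I=\mathrm{Fin}$ this is the Bolzano--Weierstrass theorem, proved by halving intervals and picking one index at each step. The same diagonal argument works for every $F_\sigma$ ideal, because a set outside an $F_\sigma$ ideal contains finite pieces of arbitrarily large mass, and one can pick such a piece at each step. Thus an $F_\sigma$ ideal is never above $\mathrm{conv}$; this fact is stated in \cite{ramsey}, and we include a proof (Corollary~\ref{cor:known}). An ideal contained in an $F_\sigma$ ideal is then not above $\mathrm{conv}$ either. So $\mathrm{conv}$ obstructs the extension of an ideal to an $F_\sigma$ ideal, and one asks whether, for definable ideals, it is the only obstruction. The first guess would be that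 every Borel ideal is either above $\mathrm{conv}$ or contained in an $F_\sigma$ ideal. This guess is false (Theorem~\ref{thm:example}). The following version, which allows passing to a positive set, was posed in \cite{ramsey}.

\medskip
\noindent\textbf{Conjecture.} \emph{If $\mathcal I$ is a Borel ideal on $\omega$, then either there is an $\mathcal I$-positive set $X$ such that $\mathcal I\upharpoonright X\ge_K\mathrm{conv}$, or there is an $F_\sigma$ ideal on $\omega$ containing $\mathcal I$.}
\medskip

We prove the conjecture for all analytic ideals, in a sharper form.

\begin{theorem}\label{thm:main}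
Let $\mathcal I$ be an analytic (in particular, Borel) ideal on $\omega$. Then at least one of the following holds:
\begin{enumerate}
\item[(i)] $\mathcal I\ge_K\mathrm{conv}$;
\item[(ii)] there is an $\mathcal I$-positive set $X$ with $\mathcal I\upharpoonright X\ge_K\mathrm{Fin}\times\mathrm{Fin}$ (and then also $\mathcal I\upharpoonright X\ge_K\mathrm{conv}$);
\item[(iii)] $\mathcal I$ is contained in an $F_\sigma$ ideal.
\end{enumerate}
\end{theorem}

The conjecture follows: in case (i) take $X=\omega$. When (ii) is excluded, the first guess is correct.

\begin{corollary}\label{cor:dichotomy}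
Let $\mathcal I$ be an analytic ideal on $\omega$ with $\mathcal I\upharpoonright X\not\ge_K\mathrm{Fin}\times\mathrm{Fin}$ for all $\mathcal I$-positive $X$. Then exactly one of the following holds: $\mathcal I\ge_K\mathrm{conv}$; $\mathcal I$ is contained in an $F_\sigma$ ideal.
\end{corollary}

The proof is organized around one notion, which records the failure of the diagonal argument above. Write $A\subseteq^*B$ if $A\setminus B$ is finite.

\begin{definition}\label{def:null}
A decreasing sequence $\bar U=(U_n)_{n\in\omega}$ of subsets of $\omega$ is \emph{$\mathcal I$-null} if every $A\subseteq\omega$ with $A\subseteq^*U_n$ for all $n$ belongs to $\mathcal I$. An ultrafilter $\mathcal U$ \emph{contains} $\bar U$ if $U_n\in\mathcal U$ for all $n$.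
\end{definition}

\begin{theorem}\label{thm:ultra}
An analytic ideal $\mathcal I$ on $\omega$ is contained in an $F_\sigma$ ideal if and only if some free ultrafilter contains no $\mathcal I$-null sequence.
\end{theorem}

\begin{theorem}\label{thm:example}
There is a Borel ideal $\mathcal I$ with $\mathcal I\not\ge_K\mathrm{conv}$ that is contained in no $F_\sigma$ ideal.
\end{theorem}

So passing to a positive set cannot be avoided. Each alternative of Theorem~\ref{thm:main} occurs without the other two: (ii) for the ideal of Theorem~\ref{thm:example}, and (i) and (iii) for the ideals in Example~\ref{ex:three}.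

The proof of Theorem~\ref{thm:main} has two steps, each a game. If (iii) fails, then by Theorem~\ref{thm:ultra}, which the first game proves (Section~\ref{sec:ultra}), every free ultrafilter contains a null sequence. The second game (Section~\ref{sec:game}) asks whether these null sequences can be woven together. If one player wins, compactness reduces them to countably many sets, and these define a map to $[0,1]$ witnessing (i) (Section~\ref{sec:alice}). If the other player wins and (ii) fails, then membership in $\mathcal I$ decides which trees on $\omega$ are well-founded, which is impossible for an analytic set (Section~\ref{sec:bob}). Everything takes place in ZFC; the only determinacy used is that of open games. Section~\ref{sec:example} proves Theorem~\ref{thm:example}, and Section~\ref{sec:ch} shows that under CH Theorem~\ref{thm:main} fails for arbitrary ideals.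

\section{Conventions and background}\label{sec:back}

We identify $n\in\omega$ with $\{0,\dots,n-1\}$ and write $1_A$ for the characteristic function of $A$. A \emph{pseudointersection} of a family of sets is a set $A$, possibly finite, with $A\subseteq^*U$ for all $U$ in the family. All notions above are preserved by bijections of the underlying set, so statements about ideals on $\omega$ apply to ideals on any countably infinite set.

\emph{Trees.} For a finite sequence $s$ we write $|s|$ for its length, $s\upharpoonright i$ for its initial segment of length $i$, $s^\frown a$ for $s$ followed by $a$, and $s\subseteq v$ if $v$ extends $s$. A \emph{tree} on a set $D$ is a set $V$ of finite sequences from $D$ closed under initial segments. A \emph{branch} of $V$ is an $r\in D^\omega$ with $r\upharpoonright n\in V$ for all $n$, and $V$ is \emph{well-founded} if it has no branch. On a well-founded tree one may argue by induction: if a property holds at $s\in V$ whenever it holds at all $s^\frown a\in V$, then it holds everywhere, since otherwise a sequence of failures would form a branch. K\"onig's lemma says that a finitely branching tree with elements of every length has a branch.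 The trees on $\omega$ form a closed subset of $2^{\omega^{<\omega}}$, and $\mathrm{WF}$ denotes the set of well-founded ones.

\emph{Analytic sets.} A set $\mathcal I\subseteq\mathcal P(\omega)$ is analytic if and only if there is a tree $T$ on $2\times\omega$ such that
\begin{equation}\label{eq:tree}
Y\in\mathcal I\iff\exists y\in\omega^\omega\ \forall n\ (1_Y\upharpoonright n,\,y\upharpoonright n)\in T,
\end{equation}
where a pair of sequences of length $n$ is read as a sequence of $n$ pairs. Such a $y$ is a \emph{witness} for $Y$. Borel sets are analytic, and preimages of analytic sets under Borel maps are analytic.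

\emph{Ultrafilters.} An ultrafilter on an infinite set is \emph{free} if it contains all cofinite sets. A family in which every finite subfamily has infinite intersection extends to a free ultrafilter. If a finite union belongs to an ultrafilter, so does one of its terms. If $\mathcal U$ is an ultrafilter on $S$ and $g$ maps $S$ to a compact Hausdorff space, there is a unique point $\mathcal U\text{-}\lim g$ such that $g^{-1}[O]\in\mathcal U$ for every neighborhood $O$ of it.

We use four theorems.
\begin{itemize}
\item \emph{Gale--Stewart theorem.} Let $D$ be any set, with the discrete topology. Two players alternately choose elements of $D$, producing a run in $D^\omega$. If the set of runs won by one of the players is open, then one of the players has a winning strategy.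
\item The set $\mathrm{WF}$ is not analytic \cite[\S27, \S32]{kechris}.
\item \emph{Lusin--Souslin theorem} \cite[15.1]{kechris}. Injective Borel images of Borel sets are Borel.
\item \emph{Mazur's theorem} \cite{mazur}. Every $F_\sigma$ ideal is $\{A:\varphi(A)<\infty\}$ for some lower semicontinuous submeasure $\varphi$ that is finite on finite sets. Here $\varphi\colon\mathcal P(\omega)\to[0,\infty]$ is a submeasure if $\varphi(\emptyset)=0$ and $\varphi(A)\le\varphi(A\cup B)\le\varphi(A)+\varphi(B)$, and it is lower semicontinuous if $\varphi(A)=\sup_n\varphi(A\cap n)$.
\end{itemize}

\section{Recognizing $\mathrm{conv}$ and $\mathrm{Fin}\times\mathrm{Fin}$}\label{sec:criteria}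

The games will produce families of subsets of $\omega$, not maps, so we translate both Kat\v{e}tov inequalities into combinatorial terms. In this section and the next, $\mathcal I$ is an arbitrary ideal on $\omega$.

Say that $f\colon\omega\to[0,1]$ \emph{converges along} an infinite set $A$ if there is $z$ such that $\{x\in A:|f(x)-z|\ge\epsilon\}$ is finite for every $\epsilon>0$. Say that a set $E$ \emph{decides} $A$ if $A\subseteq^*E$ or $A\cap E$ is finite.

\begin{lemma}\label{lem:conv}
The following are equivalent.
\begin{enumerate}
\item[(a)] $\mathcal I\ge_K\mathrm{conv}$.
\item[(b)] Some $f\colon\omega\to\mathbb Q\cap[0,1]$ converges along no $\mathcal I$-positive set.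
\item[(c)] There are sets $E_i\subseteq\omega$, $i\in\omega$, such that every $A$ decided by all $E_i$ belongs to $\mathcal I$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a)$\Rightarrow$(b). Let $f$ witness (a). If $f$ converges along $A$, then $f[A]$ is the range of a convergent sequence, so $A\subseteq f^{-1}[f[A]]\in\mathcal I$.

(b)$\Rightarrow$(c). Take the sets $E_q=\{x:f(x)<q\}$, $q\in\mathbb Q$. Let $A$ be infinite and decided by all $E_q$, and let $z=\inf\{q:A\subseteq^*E_q\}$. For rational $q>z$ we have $f<q$ on almost all of $A$, and for rational $q<z$ we have $f\ge q$ on almost all of $A$. So $f$ converges along $A$, and $A\in\mathcal I$.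

(c)$\Rightarrow$(a). We record membership in the $E_i$ as ternary digits $0$ and $2$, truncated so that the value is rational and marked by a final digit $1$:
\[
f(x)=\sum_{i\le x}2\cdot3^{-i-1}1_{E_i}(x)+3^{-x-2}.
\]
For $-1\le j\le x$, the terms with $i>j$ together with the last term have a sum that is positive and at most
\begin{equation}\label{eq:tail}
\sum_{j<i\le x}2\cdot3^{-i-1}+3^{-x-2}=3^{-j-1}-3^{-x-1}+3^{-x-2}<3^{-j-1}.
\end{equation}
With $j=-1$ this gives $f(x)\in\mathbb Q\cap[0,1]$. The final digit makes $f$ injective: $3^{x+2}f(x)$ is an integer congruent to $1$ modulo $3$, so $f(x)$ in lowest terms has denominator $3^{x+2}$.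

Suppose $x,x'\ge i$ and $1_{E_i}(x)\ne1_{E_i}(x')$. Let $j\le i$ be least with $1_{E_j}(x)\neq1_{E_j}(x')$. In $f(x)-f(x')$ the terms below $j$ cancel, the $j$-th terms differ by $2\cdot3^{-j-1}$, and the remainders lie in $[0,3^{-j-1})$ by \eqref{eq:tail}. Hence $|f(x)-f(x')|>3^{-j-1}\ge3^{-i-1}$.

Let $C$ be the range of a sequence converging to $z$, and let $A=f^{-1}[C]$ be infinite. For each $\epsilon>0$ only finitely many points of $C$ are at distance at least $\epsilon$ from $z$, and $f$ is injective, so $f$ converges along $A$. Then $|f(x)-f(x')|<3^{-i-1}$ for all large $x,x'\in A$, so $1_{E_i}$ is constant on almost all of $A$. Thus every $E_i$ decides $A$, and $A\in\mathcal I$. Since every member of $\mathrm{conv}$ is covered by finitely many such $C$, the map $f$ witnesses (a).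
\end{proof}

\begin{lemma}\label{lem:finfin}
Let $X$ be $\mathcal I$-positive. Then $\mathcal I\upharpoonright X\ge_K\mathrm{Fin}\times\mathrm{Fin}$ if and only if there is $h\colon X\to\omega$ such that every fiber $h^{-1}(n)$ belongs to $\mathcal I$, and every $A\subseteq X$ meeting each fiber in a finite set belongs to $\mathcal I$.
\end{lemma}

\begin{proof}
Given $h$, send the $i$-th element of $h^{-1}(n)$ to $(n,i)$. This map is injective, so the preimage of a set in $\mathrm{Fin}\times\mathrm{Fin}$ meets all but finitely many fibers in a finite set. It is therefore covered by finitely many fibers and a set meeting each fiber in a finite set, and so it is in $\mathcal I$. Conversely, let $f\colon X\to\omega\times\omega$ be a Kat\v{e}tov witness and let $h$ be its first coordinate. The fibers of $h$ are preimages of columns $\{n\}\times\omega\in\mathrm{Fin}\times\mathrm{Fin}$. If $A$ meets each fiber in a finite set, then $f[A]$ meets each column in a finite set, so $A\subseteq f^{-1}[f[A]]\in\mathcal I$.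
\end{proof}

\begin{lemma}\label{lem:below}
$\mathrm{Fin}\times\mathrm{Fin}\ge_K\mathrm{conv}$.
\end{lemma}

\begin{proof}
Map $(n,i)$ to $q_{n,i}=\frac1{n+2}+\frac1{i+2}\bigl(\frac1{n+1}-\frac1{n+2}\bigr)$. For fixed $n$ these points lie in $\bigl(\frac1{n+2},\frac1{n+1}\bigr)$ and decrease strictly to $\frac1{n+2}$ as $i\to\infty$, so the map is injective. Let $C$ be the range of a sequence converging to $z$. If $C$ contains $q_{n,i}$ for infinitely many $i$, then $\frac1{n+2}$ is an accumulation point of $C$, so $\frac1{n+2}=z$. This happens for at most one $n$, so the preimage of $C$ is in $\mathrm{Fin}\times\mathrm{Fin}$.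
\end{proof}

\section{Null sequences}\label{sec:null}

A constant sequence $(U,U,\dots)$ is null if and only if $U\in\mathcal I$. In $\mathrm{Fin}\times\mathrm{Fin}$ the sequence of tails $[n,\infty)\times\omega$ is null, although all its terms are positive: a pseudointersection meets every column in a finite set. A free ultrafilter on $\omega\times\omega$ contains either a column or all the tails, so it contains a null sequence. For $\mathrm{Fin}$, by contrast, no free ultrafilter contains a null sequence, since a decreasing sequence of infinite sets $U_n$ has the infinite pseudointersection $\{x_n:n\in\omega\}$ for any $x_n\in U_n\setminus n$. The next two lemmas generalize these observations.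

\begin{lemma}\label{lem:fsigma}
If $\mathcal I$ is contained in an $F_\sigma$ ideal $\mathcal J$, then some free ultrafilter contains no $\mathcal I$-null sequence.
\end{lemma}

\begin{proof}
Finite intersections of complements of members of $\mathcal J$ are $\mathcal J$-positive, hence infinite. So there is a free ultrafilter $\mathcal U$ containing all these complements, and $\mathcal U\cap\mathcal J=\emptyset$. Write $\mathcal J=\{A:\varphi(A)<\infty\}$ as in Mazur's theorem, and let $(U_n)$ be a decreasing sequence in $\mathcal U$. Since $\varphi(U_n)=\infty$, lower semicontinuity gives a finite $F_n\subseteq U_n$ with $\varphi(F_n)\ge n$. The set $A=\bigcup_nF_n$ satisfies $A\setminus U_n\subseteq\bigcup_{k<n}F_k$ and $\varphi(A)=\infty$. So $A$ is a pseudointersection outside $\mathcal J\supseteq\mathcal I$, and $(U_n)$ is not null.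
\end{proof}

\begin{lemma}\label{lem:convnull}
If $\mathcal I\ge_K\mathrm{conv}$, then every free ultrafilter $\mathcal U$ contains an $\mathcal I$-null sequence.
\end{lemma}

\begin{proof}
Let $(E_i)$ be as in Lemma~\ref{lem:conv}(c), let $E_i'$ be whichever of $E_i$ and $\omega\setminus E_i$ is in $\mathcal U$, and let $U_n=\bigcap_{i\le n}E'_i\in\mathcal U$. A pseudointersection of $(U_n)$ is decided by every $E_i$.
\end{proof}

\begin{corollary}\label{cor:known}
If $\mathcal I$ is contained in an $F_\sigma$ ideal, in particular if $\mathcal I$ is $F_\sigma$, then $\mathcal I\not\ge_K\mathrm{conv}$.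
\end{corollary}

\begin{example}\label{ex:three}
(a) An $F_\sigma$ ideal such as $\mathrm{Fin}$ satisfies only (iii) of Theorem~\ref{thm:main}. Its restrictions $\mathcal I\cap\mathcal P(X)$ are $F_\sigma$, so none is above $\mathrm{conv}$, and (i) and (ii) fail by Lemma~\ref{lem:below}.

(b) Let $\mathrm{nwd}$ be the ideal of nowhere dense subsets of $\mathbb Q\cap[0,1]$, and let $(J_k)_{k\in\omega}$ enumerate the nonempty open subintervals of $[0,1]$ with rational endpoints. A set is in $\mathrm{nwd}$ if and only if every $J_k$ contains some $J_l$ disjoint from it, so $\mathrm{nwd}$ is Borel. It satisfies only (i). Indeed $\mathrm{conv}\subseteq\mathrm{nwd}$, so (i) holds and (iii) fails. For (ii), let $X$ be dense in an interval $J$ and let $h\colon X\to\omega$ have nowhere dense fibers. For each $k$ with $J_k\subseteq J$ pick $x_k\in X\cap J_k$ with $h(x_k)\ge k$, which is possible as $h^{-1}[k]$ is nowhere dense. The set of these $x_k$ is dense in $J$ and meets each fiber in a finite set, so Lemma~\ref{lem:finfin} rules out (ii).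

(c) Alternatives (ii) and (iii) are compatible. On the disjoint union $\omega\sqcup(\omega\times\omega)$, the ideal of all $A$ with $A\cap\omega$ finite and $A\cap(\omega\times\omega)\in\mathrm{Fin}\times\mathrm{Fin}$ restricts to $\mathrm{Fin}\times\mathrm{Fin}$ on $\omega\times\omega$ and is contained in the $F_\sigma$ ideal of all $A$ with $A\cap\omega$ finite.
\end{example}

We need two closure properties. The first says that null sequences behave like the members of an ideal.

\begin{lemma}\label{lem:union}
If $\bar U^d$, $d\in\Lambda$, are finitely many null sequences ($\Lambda\neq\emptyset$), then $\bigl(\bigcup_{d\in\Lambda}U^d_n\bigr)_{n\in\omega}$ is null.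
\end{lemma}

\begin{proof}
Let $A\subseteq^*\bigcup_dU^d_n$ for all $n$. We assign each point to the sequence in which it survives longest. For $x\in A$ let $n_d(x)=\sup\{n+1:x\in U^d_n\}\in\omega+1$, with $\sup\emptyset=0$. As $\bar U^d$ is decreasing, $x\in U^d_n$ if and only if $n<n_d(x)$. Partition $A$ into sets $A_d$ so that $d$ maximizes $n_d(x)$ whenever $x\in A_d$. If $x\in A_d\cap U^{d'}_n$, then $n<n_{d'}(x)\le n_d(x)$, so $x\in U^d_n$. Hence $A_d\subseteq^*U^d_n$ for all $n$, so $A_d\in\mathcal I$, and $A=\bigcup_dA_d\in\mathcal I$.
\end{proof}

The second is the form in which the failure of (ii) will be used: $\mathcal I$ is closed under those countable unions that run along a null sequence. In $\mathrm{Fin}\times\mathrm{Fin}$ the columns, running along the tails, show how this can fail.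

\begin{lemma}\label{lem:countable}
Suppose $\mathcal I\upharpoonright X\not\ge_K\mathrm{Fin}\times\mathrm{Fin}$ for all $\mathcal I$-positive $X$. If $\bar U$ is null, and $Y_n\in\mathcal I$ and $Y_n\subseteq U_n$ for all $n$, then $\bigcup_nY_n\in\mathcal I$.
\end{lemma}

\begin{proof}
Let $X=\bigcup_nY_n$ and $h(x)=\min\{n:x\in Y_n\}$. Then $h^{-1}(n)\subseteq Y_n\in\mathcal I$. If $h(x)=m\ge n$, then $x\in Y_m\subseteq U_m\subseteq U_n$; so $X\setminus U_n\subseteq h^{-1}[n]$. Therefore any $A\subseteq X$ meeting each fiber in a finite set is a pseudointersection of $\bar U$ and belongs to $\mathcal I$. If $X$ were positive, Lemma~\ref{lem:finfin} would give $\mathcal I\upharpoonright X\ge_K\mathrm{Fin}\times\mathrm{Fin}$.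
\end{proof}

\section{Certificates and interleaving}\label{sec:cert}

From here through Section~\ref{sec:bob}, $\mathcal I$ is an analytic ideal on $\omega$, $T$ is a tree as in \eqref{eq:tree}, and $\mathcal N$ is the set of $\mathcal I$-null sequences; it contains the constant sequence $\emptyset$.

In both games Bob plays finite sets $F_0,F_1,\dots$, subject to restrictions on where they lie, and Alice wants $\bigcup_iF_i\in\mathcal I$. That winning condition is as complicated as $\mathcal I$, and the Gale--Stewart theorem does not apply to it. So we ask more of Alice: she must write down, as the game proceeds, a set in $\mathcal I$ that covers Bob's sets, together with a witness. In round $i$ she plays, among other things, a bit $\varepsilon_i\in2$ and a number $y_i\in\omega$, and in both games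
\begin{equation}\label{eq:win}
\text{Alice wins}\iff\forall n\ \bigl((\varepsilon_i)_{i<n},(y_i)_{i<n}\bigr)\in T\ \text{ and }\ \varepsilon_x=1\text{ for all }x\in\textstyle\bigcup_iF_i .
\end{equation}
Three properties of \eqref{eq:win} are all we use.
\begin{enumerate}
\item[(G1)] \emph{The game is determined.} If Alice loses, this is visible after finitely many rounds: a finite sequence has left $T$, or some $x\in F_i$ has $\varepsilon_x=0$. So Bob's winning set is open. The rules restricting the moves are harmless: each player will always have a fixed legal move available, and reading every illegal move as that move gives a game without rules in which Bob's winning set is still open.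
\item[(G2)] \emph{If Alice wins a run, then $\bigcup_iF_i\in\mathcal I$,} because $\bigcup_iF_i\subseteq\{x:\varepsilon_x=1\}\in\mathcal I$.
\item[(G3)] \emph{If $Y\in\mathcal I$ has witness $y$, Alice wins every run in which she plays $\varepsilon_i=1_Y(i)$ and $y_i$ in round $i$ and all $F_i$ are contained in $Y$.}
\end{enumerate}

When Alice has a winning strategy, we will show that a given set $A$ is in $\mathcal I$ by letting Bob play it piece by piece and applying (G2). There is an obstacle. Each move of Bob provokes a new restriction $W$, and we will only know $A\subseteq^*W$; the finitely many points of $A\setminus W$ are lost to this run. The remedy is to cut $\omega$ into intervals so long that every restriction provoked below an interval excludes no point of $A$ above it. One run plays the odd intervals and a second run plays the even ones.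

\begin{lemma}[Interleaving]\label{lem:inter}
Let $\mathcal E$ be a tree on the set of finite subsets of $\omega$ with $\emptyset\in\mathcal E$, and let $W_e\subseteq\omega$ for $e\in\mathcal E$. Suppose $e^\frown F\in\mathcal E$ whenever $e\in\mathcal E$ and $F$ is a finite subset of $\bigcap_{i\le|e|}W_{e\upharpoonright i}$. If $A\subseteq^*W_e$ for all $e\in\mathcal E$, then there are a finite set $A'$ and sets $A_0,A_1$ with $A=A'\cup A_0\cup A_1$, where each $A_\ell$ is $\bigcup_kF_k$ for some branch $(F_k)_{k\in\omega}$ of $\mathcal E$.
\end{lemma}

\begin{proof}
Let $\mathcal E_n$ be the finite set of all $e\in\mathcal E$ with $|e|\le n$ and all entries contained in $n$. Choose $g(n)>n$ with $A\setminus g(n)\subseteq W_e$ for all $e\in\mathcal E_n$. Let $n_0=0$ and $n_{k+1}=g(n_k)$, so that $n_k\ge k$. Fix $\ell\in\{0,1\}$, and put $F_k=A\cap[n_{2k+1+\ell},n_{2k+2+\ell})$ and $e_k=(F_0,\dots,F_{k-1})$. We show $e_k\in\mathcal E$ by induction. Suppose $e_k\in\mathcal E$. Each $e_i$ with $i\le k$ has length at most $k\le n_{2k+\ell}$ and entries contained in $n_{2k+\ell}$, so $e_i\in\mathcal E_{n_{2k+\ell}}$. Hence $F_k\subseteq A\setminus g(n_{2k+\ell})\subseteq\bigcap_{i\le k}W_{e_i}$,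 and $e_{k+1}\in\mathcal E$. Let $A_\ell=\bigcup_kF_k$. The intervals used for $\ell=0$ and $\ell=1$ together cover $[n_1,\infty)$, so $A'=A\cap n_1$ works.
\end{proof}

\section{Ultrafilters without null sequences}\label{sec:ultra}

Let $\mathcal U$ be a free ultrafilter. To extend $\mathcal I$ to an $F_\sigma$ ideal it suffices to cover $\mathcal I$ by countably many closed sets disjoint from $\mathcal U$: the ideal they generate is $F_\sigma$, and $\mathcal U$ keeps it proper. A closed set disjoint from $\mathcal U$ arises from any family $H$ of finite sets such that every $W\in\mathcal U$ contains a member of $H$: take all $A$ containing no member of $H$. A strategy that answers each $W\in\mathcal U$ by a finite subset of $W$ produces exactly such families, and this suggests the game.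

In round $n$ of the game $\mathfrak G_{\mathcal U}$, Alice plays $(W_n,\varepsilon_n,y_n)\in\mathcal U\times2\times\omega$, and then Bob plays a finite set $F_n\subseteq W_0\cap\dots\cap W_n$. The winner is given by \eqref{eq:win}.

For $\mathcal I=\mathrm{Fin}$, let $T$ express that $\varepsilon_x=0$ for all $x>y_0$. Bob wins by playing $F_0=\{\min(W_0\setminus(y_0+1))\}$. As $W_0$ varies over $\mathcal U$, which contains all $[x,\infty)$, his answers form the family of all $\{x\}$ with $x>y_0$. The sets containing none of these are the subsets of $y_0+1$, and these closed families cover $\mathrm{Fin}$. The general case iterates this picture along countably many positions.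

\begin{proposition}\label{prop:ultra}
If some free ultrafilter $\mathcal U$ contains no null sequence, then $\mathcal I$ is contained in an $F_\sigma$ ideal.
\end{proposition}

\begin{proof}
\emph{Alice has no winning strategy in $\mathfrak G_{\mathcal U}$.} Suppose she has one. Let $\mathcal E$ be the tree of finite sequences $e$ of legal moves of Bob against it, and let $W_e\in\mathcal U$ be the set she plays after $e$. The rules say that $e^\frown F\in\mathcal E$ if and only if $F$ is a finite subset of $\bigcap_{i\le|e|}W_{e\upharpoonright i}$. With $\mathcal E_n$ as in the proof of Lemma~\ref{lem:inter}, let $U_n=\bigcap\{W_e:e\in\mathcal E_n\}$. The sets $\mathcal E_n$ are finite, nonempty and increasing with union $\mathcal E$, so $(U_n)$ is a decreasing sequence in $\mathcal U$, and each pseudointersection $A$ of it satisfies $A\subseteq^*W_e$ for all $e\in\mathcal E$. By Lemma~\ref{lem:inter}, $A$ is the union of a finite set and two sets that Bob plays in runs won by Alice. By (G2), $A\in\mathcal I$. So $\mathcal U$ contains the null sequence $(U_n)$, contrary to the hypothesis.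

\emph{The closed sets.} By (G1), Bob has a winning strategy $\sigma$. By a position we mean a finite sequence of complete rounds consistent with $\sigma$. For a position $p$, a set $W\in\mathcal U$ and $a\in2\times\omega$, let $\sigma(p,W,a)$ be Bob's answer to the move $(W,a)$ after $p$, and put
\[
H_{p,a}=\{\sigma(p,W,a):W\in\mathcal U\},\qquad C_{p,a}=\{A\subseteq\omega:\text{no }F\in H_{p,a}\text{ satisfies }F\subseteq A\}.
\]
Each $C_{p,a}$ is closed, since $F\subseteq A$ is an open condition on $A$ for finite $F$. It is disjoint from $\mathcal U$, since $W\in\mathcal U$ contains $\sigma(p,W,a)$.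

There are uncountably many positions, but Bob has only countably many answers, so countably many positions suffice. Let $Q_0=\{\emptyset\}$. For $p\in Q_k$, $a\in2\times\omega$ and $F\in H_{p,a}$, choose one $W\in\mathcal U$ with $\sigma(p,W,a)=F$ and put $p^\frown(W,a,F)$ into $Q_{k+1}$. Then $Q=\bigcup_kQ_k$ is countable.

\emph{The sets $C_{p,a}$ with $p\in Q$ cover $\mathcal I$.} Suppose $A\in\mathcal I$ is in none of them. Let $y$ be a witness for $A$ and $a_n=(1_A(n),y_n)$. Starting from $p_0=\emptyset$, given $p_n\in Q_n$, choose $F_n\in H_{p_n,a_n}$ with $F_n\subseteq A$, and let $p_{n+1}\in Q_{n+1}$ be the extension of $p_n$ chosen for $a_n$ and $F_n$. The resulting run is consistent with $\sigma$, and Alice wins it by (G3), a contradiction.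

\emph{The ideal.} Let $\mathcal J$ consist of all subsets of sets $A_1\cup\dots\cup A_l\cup n$ with $l,n\in\omega$ and $A_j\in C_{p_j,a_j}$ for some $p_j\in Q$, $a_j\in2\times\omega$. It is closed under subsets and finite unions and contains $\mathcal I$. It is disjoint from $\mathcal U$, because neither the $A_j$ nor the finite set $n$ are in $\mathcal U$; in particular $\omega\notin\mathcal J$. For fixed $n$ and $(p_1,a_1),\dots,(p_l,a_l)$, the corresponding part of $\mathcal J$ is the image of the compact space $C_{p_1,a_1}\times\dots\times C_{p_l,a_l}\times\mathcal P(\omega)$ under the continuous map $(A_1,\dots,A_l,B)\mapsto B\cap(A_1\cup\dots\cup A_l\cup n)$. So $\mathcal J$ is a countable union of compact sets.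
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ultra}]
Combine Lemma~\ref{lem:fsigma} and Proposition~\ref{prop:ultra}.
\end{proof}

\section{The main game}\label{sec:game}

Suppose now that every free ultrafilter contains a null sequence. We would like to reverse Lemma~\ref{lem:convnull} and find countably many sets $E_i$ as in Lemma~\ref{lem:conv}(c). Here is a first attempt. Choose one term $U_n$ from each null sequence $\bar U$. Every free ultrafilter contains one of the chosen sets, so finitely many of them cover almost all of $\omega$. Repeat this with other choices of terms, countably many times. A set $A$ decided by all the sets obtained is almost contained in one term $U^0_{n_0}$ from the first cover, one term $U^1_{n_1}$ from the second, and so on. The trouble is that $\bar U^0,\bar U^1,\dots$ may be different null sequences, and nullness says nothing about a pseudointersection of the sets $U^j_{n_j}$. The game asks whether the indices $n_j$ can be chosen, depending on the history, so that such pseudointersections are in $\mathcal I$.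

In round $i$ of the game $\mathfrak G$:
\begin{itemize}
\item Bob plays a null sequence $\bar U^i\in\mathcal N$;
\item Alice plays $(n_i,\varepsilon_i,y_i)\in\omega\times2\times\omega$ with $y_i\le n_i$;
\item Bob plays a finite set $F_i\subseteq\bigcap_{j\le i}U^j_{n_j}$.
\end{itemize}
The winner is given by \eqref{eq:win}. Counting $F_i$ and $\bar U^{i+1}$ as one move of Bob, (G1) shows that $\mathfrak G$ is determined. The rule $y_i\le n_i$ costs Alice nothing, since a larger $n_i$ only restricts Bob further. Its purpose is that Alice has only finitely many moves with a given $n_i$; this is used only in Section~\ref{sec:bob}.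

\begin{example}[Alice wins for $\mathrm{nwd}$]\label{ex:nwd}
Enumerate $\mathbb Q\cap[0,1]$ as $(q_x)_{x\in\omega}$ and let $(J_k)$ be as in Example~\ref{ex:three}. Let $T$ consist of the pairs of length $n$ such that, for all $j,x<n$, $J_{y_j}\subseteq J_j$ and $q_x\notin J_{y_j}$ if $\varepsilon_x=1$. If $\bar U$ is null and $J$ is an interval, then some $U_n$ is not dense in $J$: otherwise points $x_k\in U_k\cap J_k$, chosen for all $k$ with $J_k\subseteq J$, would form a pseudointersection dense in $J$. So in round $i$ Alice can find $n$ and $J_{y_i}\subseteq J_i$ disjoint from $U^i_n$ and from the finite set $F_0\cup\dots\cup F_{i-1}\cup\{q_0,\dots,q_{i-1}\}$. She plays $n_i=\max(n,y_i)$, and $\varepsilon_i=1$ if and only if $q_i\notin\bigcup_{j\le i}J_{y_j}$. If $\varepsilon_x=1$, then $q_x$ avoids $J_{y_j}$ for $j\le x$ by definition and for $j>x$ by the choice of $y_j$, so she stays in $T$. Each $F_l$ avoids $J_{y_j}$ for $j>l$ by the choice of $y_j$ and for $j\le l$ because $F_l\subseteq U^j_{n_j}$, so $\varepsilon_x=1$ whenever $q_x\in F_l$. One term of each null sequence is enough to keep one promise.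
\end{example}

\begin{example}[Bob wins for $\mathrm{Fin}\times\mathrm{Fin}$]\label{ex:finfin}
Identify $\omega\times\omega$ with $\omega$, and let $T$ express that $b<y_{a+1}$ whenever $\varepsilon_{(a,b)}=1$ and $a\ge y_0$. Thus $y_0$ bounds the infinite columns and $y_{a+1}$ bounds the height of column $a$. Bob opens with the tails $U^0_n=[n,\infty)\times\omega$. After Alice plays $n_0\ge y_0$, he plays the constant null sequence $\{n_0\}\times\omega$ in all later rounds, and $F_i=\{(n_0,i)\}$ in round $i$. These moves are legal, and Alice loses because $(n_0,y_{n_0+1})$ is played. Bob's union is a single column, which is in the ideal: he defeats the certificate, not the ideal. To obtain a positive set one must collect his answers from many runs.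
\end{example}

\section{When Alice wins}\label{sec:alice}

\begin{proposition}\label{prop:alice}
If every free ultrafilter contains a null sequence and Alice has a winning strategy $\alpha$ in $\mathfrak G$, then $\mathcal I\ge_K\mathrm{conv}$.
\end{proposition}

\begin{proof}
A position is a finite sequence of complete rounds consistent with $\alpha$. For a position $p$ and $\bar U\in\mathcal N$, let $\alpha(p,\bar U)$ be Alice's answer to $\bar U$ after $p$, let $n(p,\bar U)$ be its first coordinate, and let $E(p,\bar U)=U_{n(p,\bar U)}$ be the term she selects.

\emph{Finite covers.} For each position $p$ there is a finite $\mathcal L_p\subseteq\mathcal N$ such that $\bigcup_{\bar U\in\mathcal L_p}E(p,\bar U)$ is cofinite. Otherwise every finite intersection of the sets $\omega\setminus E(p,\bar U)$, $\bar U\in\mathcal N$, is infinite, and these sets extend to a free ultrafilter. By hypothesis it contains some $\bar U\in\mathcal N$, hence both $E(p,\bar U)$ and its complement, which is absurd.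

\emph{The countable family.} Let $Q$ be the least set of positions such that $\emptyset\in Q$ and, whenever $p\in Q$, $\bar U\in\mathcal L_p$ and $F$ is a legal finite set after $p^\frown(\bar U,\alpha(p,\bar U))$, the position $p^\frown(\bar U,\alpha(p,\bar U),F)$ is in $Q$. Each position has countably many such extensions, so $Q$ is countable. Let $(E_i)_{i\in\omega}$ enumerate, possibly with repetitions, the sets $E(p,\bar U)$ with $p\in Q$ and $\bar U\in\mathcal L_p$. By Lemma~\ref{lem:conv} it suffices to show that every infinite $A$ decided by all $E_i$ is in $\mathcal I$.

\emph{Playing $A$.} For $p\in Q$, one of the finitely many sets $E(p,\bar U)$, $\bar U\in\mathcal L_p$, meets $A$ in an infinite set, and as it decides $A$, it almost contains $A$. Fix $\bar U^p\in\mathcal L_p$ with $A\subseteq^*E(p,\bar U^p)$. Bob will always play $\bar U^p$ at position $p$. Define a tree $\mathcal E$, positions $p_e\in Q$ and sets $W_e$ by recursion: $\emptyset\in\mathcal E$ and $p_\emptyset=\emptyset$; for $e\in\mathcal E$, $W_e=E(p_e,\bar U^{p_e})$; and $e^\frown F\in\mathcal E$ if and only if $F$ is a finite subset of $\bigcap_{i\le|e|}W_{e\upharpoonright i}$, in which case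
\[
p_{e^\frown F}=p_e{}^\frown\bigl(\bar U^{p_e},\alpha(p_e,\bar U^{p_e}),F\bigr).
\]
The sets $W_{e\upharpoonright i}$, $i\le|e|$, are exactly the terms Alice has selected so far, so $F$ is legal and $p_{e^\frown F}\in Q$. Since $A\subseteq^*W_e$ for all $e\in\mathcal E$, Lemma~\ref{lem:inter} writes $A$ as the union of a finite set and two sets $A_0,A_1$, each the union of a branch of $\mathcal E$. A branch of $\mathcal E$ is the sequence of Bob's finite sets in a run consistent with $\alpha$, so $A_0,A_1\in\mathcal I$ by (G2), and $A\in\mathcal I$.
\end{proof}

\section{When Bob wins}\label{sec:bob}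

Let $\beta$ be a winning strategy for Bob. We collect his answers along the sequences $v=(n_0,n_1,\dots)$ of indices that lie in a tree $V$ on $\omega$, forming a set $X_V$. If $V$ has a branch, $X_V$ should be positive: otherwise Alice follows the branch, copies a certificate for $X_V$, and wins by (G3). If $V$ is well-founded and (ii) fails, $X_V$ should be in $\mathcal I$: the answers above $s^\frown n$ lie in the $n$-th term of a null sequence attached to $s$, so Lemma~\ref{lem:countable} drives an induction on the tree. Together these would make $\mathrm{WF}$ analytic.

Two points need care, both because the certificate Alice copies depends on $X_V$ and is unknown when $X_V$ is defined. First, $X_V$ must contain Bob's answers to all possible $\varepsilon_i,y_i$; the rule $y_i\le n_i$ keeps these finite in number, so that Lemma~\ref{lem:union} applies and the collected answers at a node remain finite. Second, to play $y_i$ Alice may need $n_i$ larger than the branch provides; so we close $V$ upward, and K\"onig's lemma shows that this preserves well-foundedness.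

\begin{proposition}\label{prop:bob}
If Bob has a winning strategy $\beta$ in $\mathfrak G$, then there is an $\mathcal I$-positive $X$ with $\mathcal I\upharpoonright X\ge_K\mathrm{Fin}\times\mathrm{Fin}$.
\end{proposition}

\begin{proof}
Suppose there is no such $X$, so that Lemma~\ref{lem:countable} is available.

\emph{Collecting answers.} For $v\in\omega^{<\omega}$ let $\Lambda_v$ be the set of sequences $c=((n_i,\varepsilon_i,y_i))_{i<|v|}$ with $n_i=v(i)$, $\varepsilon_i\in2$ and $y_i\le n_i$. It is finite and nonempty. For $c\in\Lambda_v$ let $\bar U^c$ be the null sequence that $\beta$ plays after Alice has played $c$, and, if $c\ne\emptyset$, let $F_c$ be the finite set that $\beta$ plays right after her last move in $c$. By the rules, $F_c\subseteq U^{c\upharpoonright j}_{v(j)}$ for all $j<|v|$. Put $F_\emptyset=\emptyset$ and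
\[
F_v=\bigcup_{c\in\Lambda_v}F_c\quad(v\ne\emptyset),\qquad U^s_n=\bigcup_{d\in\Lambda_s}U^d_n\quad(s\in\omega^{<\omega},\ n\in\omega).
\]
Each $F_v$ is finite, and each $(U^s_n)_n$ is null by Lemma~\ref{lem:union}. If $v\supseteq s^\frown n$ and $c\in\Lambda_v$, then $c\upharpoonright|s|\in\Lambda_s$ and $F_c\subseteq U^{c\upharpoonright|s|}_n$. Hence
\begin{equation}\label{eq:inside}
F_v\subseteq U^s_n\quad\text{whenever }v\supseteq s^\frown n.
\end{equation}
For a tree $V$ on $\omega$ let $V^\uparrow$ be the set of $v$ for which there is $u\in V$ with $|u|=|v|$ and $u(i)\le v(i)$ for all $i<|u|$. This is a tree containing $V$. Let $X_V=\bigcup_{v\in V^\uparrow}F_v$. For fixed $x$, the condition $x\in X_V$ says that $V$ contains some $u$ from a fixed set of sequences, so it is open in $V$. Thus $V\mapsto X_V$ is a Borel map.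

\emph{If $V$ has a branch $r$, then $X_V\notin\mathcal I$.} Suppose $X_V\in\mathcal I$ with witness $y$. Let $r'(i)=\max(r(i),y_i)$, so that $r'\upharpoonright k\in V^\uparrow$ for all $k$. Let Alice play $(r'(i),1_{X_V}(i),y_i)$ in round $i$ against $\beta$; these moves are legal. Bob's finite sets have the form $F_c$ with $c\in\Lambda_{r'\upharpoonright k}$, $k\ge1$, so they are contained in $X_V$. By (G3) Alice wins, a contradiction.

\emph{If $V$ is well-founded, then $X_V\in\mathcal I$.} We may assume $V\neq\emptyset$. First, $S=V^\uparrow$ is well-founded: if $r$ were a branch of $S$, then $\{u\in V:u(i)\le r(i)\text{ for all }i<|u|\}$ would be a finitely branching tree with elements of every length, and K\"onig's lemma would give a branch of $V$. For $s\in S$ let $Z_s=\bigcup\{F_v:v\in S,\ v\supseteq s\}$. We show $Z_s\in\mathcal I$ by induction on $S$. Let $Y_n=Z_{s^\frown n}$ if $s^\frown n\in S$, and $Y_n=\emptyset$ otherwise. Then $Y_n\in\mathcal I$ by the induction hypothesis and $Y_n\subseteq U^s_n$ by \eqref{eq:inside}, so $\bigcup_nY_n\in\mathcal I$ by Lemma~\ref{lem:countable}. Since $Z_s=F_s\cup\bigcup_nY_n$ and $F_s$ is finite, $Z_s\in\mathcal I$. For $s=\emptyset$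 we get $X_V=Z_\emptyset\in\mathcal I$.

Thus $\mathrm{WF}$ is the preimage of the analytic set $\mathcal I$ under a Borel map, so it is analytic, a contradiction.
\end{proof}

\begin{remark}
For the strategy of Example~\ref{ex:finfin} we have $F_v=\{(v(0),|v|-1)\}$. Take the well-founded tree $V$ of all $u$ with $|u|\le1$ or $|u|\le u(1)+2$. It has elements of every positive length starting with any given $a$, so $Z_{(a)}$ is column $a$ and $X_V=\omega\times\omega$ is positive. The induction breaks at the root, and it breaks by exhibiting the copy of $\mathrm{Fin}\times\mathrm{Fin}$.
\end{remark}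

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Suppose (ii) and (iii) fail. By Proposition~\ref{prop:ultra}, every free ultrafilter contains a null sequence. By Proposition~\ref{prop:bob}, Bob has no winning strategy in $\mathfrak G$, so Alice has one by (G1). By Proposition~\ref{prop:alice}, (i) holds. The parenthetical claim in (ii) follows from Lemma~\ref{lem:below} and transitivity.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:dichotomy}]
At least one alternative holds by Theorem~\ref{thm:main}, and they exclude each other by Corollary~\ref{cor:known}.
\end{proof}

\section{A Borel ideal for which restriction is necessary}\label{sec:example}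

We prove Theorem~\ref{thm:example}. Every free ultrafilter must contain a null sequence, yet no single map to $[0,1]$ may capture them all. In $\mathrm{Fin}\times\mathrm{Fin}$ one function to $\omega$, the first coordinate, judges all sets, and this function yields the map to $\mathrm{conv}$. We use instead continuum many functions $f_x$, $x\in2^\omega$, as independent of each other as possible. Each point of the underlying set also carries a location in $2^{<\omega}$, and a set of points is judged by $f_x$ where its locations accumulate at $x$.

\subsection*{The ideal}
For $m\ge1$ let $\Phi_m$ be the finite set of pairs $\tau=(u,\phi)$ with $u\in2^m$ and $\phi\colon2^m\to m$; we call $m$ the \emph{level} of $\tau$. Let $\Phi=\bigcup_m\Phi_m$. For $x\in2^\omega$ and $(u,\phi)\in\Phi_m$ put $f_x(u,\phi)=\phi(x\upharpoonright m)$, regarded as an element of the compact space $\omega+1$. Let $N_n(y)=\{y\}$ for $y<\omega$ and $N_n(\omega)=[n,\omega]$. For $(x,y)\in2^\omega\times(\omega+1)$ let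
\[
B_n(x,y)=\{(u,\phi)\in\Phi:\ |u|\ge n,\ u\upharpoonright n=x\upharpoonright n,\ f_x(u,\phi)\in N_n(y)\}.
\]
These sets decrease with $n$. Call $(x,y)$ a \emph{cluster pair} of $X\subseteq\Phi$ if $X\cap B_n(x,y)\ne\emptyset$ for all $n$, and say that an infinite $A\subseteq\Phi$ \emph{converges} to $(x,y)$ if $A\subseteq^*B_n(x,y)$ for all $n$. Let $\mathcal I$ be the family of all $X\subseteq\Phi$ with finitely many cluster pairs. We need three facts.
\begin{enumerate}
\item[(C1)] \emph{$(x,y)$ is a cluster pair of $X$ if and only if some infinite $A\subseteq X$ converges to $(x,y)$.} Given a cluster pair, pick $\tau_n\in X\cap B_n(x,y)$; the level of $\tau_n$ is at least $n$, so $A=\{\tau_n:n\in\omega\}$ is infinite. The converse is immediate. In particular, finite sets have no cluster pairs.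
\item[(C2)] \emph{Every infinite $A\subseteq\Phi$ has an infinite subset converging to some pair.} List $A$ as $(u_k,\phi_k)$; the levels tend to infinity because each $\Phi_m$ is finite. Pass to a subsequence along which $u_k{}^\frown0^\infty$ converges to some $x\in2^\omega$, and then to one along which $f_x(u_k,\phi_k)$ converges to some $y\in\omega+1$.
\item[(C3)] \emph{If $(x,y)\ne(x',y')$, then $B_n(x,y)\cap B_n(x',y')=\emptyset$ for some $n$.} If $x\ne x'$ take $n$ with $x\upharpoonright n\ne x'\upharpoonright n$; if $x=x'$ take $n$ with $N_n(y)\cap N_n(y')=\emptyset$.
\end{enumerate}
Since the $B_n(x,y)$ decrease, a cluster pair of $X\cup X'$ is a cluster pair of $X$ or of $X'$. So $\mathcal I$ is closed under finite unions; it is closed under subsets and contains the finite sets. It is proper: $(x,i)$ is a cluster pair of $\Phi$ for all $x$ and $i<\omega$, as witnessed by $u=x\upharpoonright m$ and $\phi$ constantly $i$, for $m>i$.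

As Theorem~\ref{thm:main} predicts, (ii) holds, in fact at every $x$. Let $X_x$ be the set of all $(x\upharpoonright m,\phi)\in\Phi$. Its cluster pairs are the pairs $(x,y)$, so $X_x\notin\mathcal I$. The only possible cluster pair of a fiber $X_x\cap f_x^{-1}(i)$ is $(x,i)$, and the only possible cluster pair of a set meeting all these fibers in finite sets is $(x,\omega)$. Lemma~\ref{lem:finfin} applies with $h=f_x\upharpoonright X_x$.

\subsection*{$\mathcal I$ is Borel}
The definition of $\mathcal I$ quantifies over $2^\omega$. We remove the quantifier by showing that the list of cluster pairs is a unique witness to a Borel condition. For this step give $\omega+1$ the discrete topology. The condition $\tau\in B_n(x,y)$ depends only on $y$ and finitely many digits of $x$, so it is clopen in $(x,y)$, and the relation ``$(x,y)$ is a cluster pair of $X$'' is $G_\delta$. For $p\in\omega$ let $R_p$ be the set of all $(X,(x_i,y_i)_{i<p})$ such that the pairs are strictly increasing lexicographically, each is a cluster pair of $X$, and $X\setminus\bigcup_{i<p}B_n(x_i,y_i)$ is finite for all $n$. All quantifiers range over countable sets, so $R_p$ is Borel.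

Suppose $X$ has exactly $p$ cluster pairs, listed increasingly. If $X\setminus\bigcup_iB_n(x_i,y_i)$ were infinite, then by (C2) an infinite subset $A$ of it would converge to a pair, which by (C1) is some $(x_i,y_i)$; then $A\subseteq^*B_n(x_i,y_i)$, although $A$ is disjoint from this set. So $(X,(x_i,y_i)_{i<p})\in R_p$.

Conversely, let $(X,(x_i,y_i)_{i<p})\in R_p$, let $(x,y)$ be a cluster pair of $X$, and let $A\subseteq X$ converge to $(x,y)$. For each $n$ there is $i<p$ with $A\cap B_n(x_i,y_i)$ infinite, and since the sets decrease, one $i$ works for all $n$. Then $B_n(x,y)\cap B_n(x_i,y_i)\ne\emptyset$ for all $n$, so $(x,y)=(x_i,y_i)$ by (C3). Hence the tuple is the increasing list of all cluster pairs of $X$.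

So the projection of $R_p$ to the first coordinate is injective, with image the family of all $X$ having exactly $p$ cluster pairs. This family is Borel by the Lusin--Souslin theorem, and $\mathcal I$ is the union over $p$.

\subsection*{$\mathcal I$ is contained in no $F_\sigma$ ideal}
By Lemma~\ref{lem:fsigma} it suffices to find a null sequence in each free ultrafilter $\mathcal U$ on $\Phi$. Let $x$ be the $\mathcal U$-limit of $(u,\phi)\mapsto u^\frown0^\infty$ in $2^\omega$, and let $y=\mathcal U\text{-}\lim f_x$ in the compact space $\omega+1$. Each of the three conditions defining $B_n(x,y)$ holds on a set in $\mathcal U$, the first because $\mathcal U$ is free, so $B_n(x,y)\in\mathcal U$. Let $A$ be a pseudointersection of $(B_n(x,y))_n$. By (C3), for any other pair $(x',y')$ some $A\cap B_n(x',y')$ is finite, so by (C1) $(x',y')$ is not a cluster pair of $A$. Thus $A\in\mathcal I$, and the sequence is null.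

\subsection*{$\mathcal I$ is not above $\mathrm{conv}$}
Let $f\colon\Phi\to\mathbb Q\cap[0,1]$. By Lemma~\ref{lem:conv} it suffices to find a positive set $Z$ along which $f$ converges. We look for $x$ and, on many levels $m$, points near $x$ on which $f_x$ takes all values $i<m$ while $f$ is nearly constant. At a coarse resolution $f$ has few values, and a counting argument shows that it can prevent this for few $x$ only.

For $m\ge1$ let $k=k(m)=\lfloor m/4\rfloor$ and partition $[0,1]$ into $2^k$ intervals of length $2^{-k}$, the \emph{cells} of level $m$. For $u,\xi\in2^m$ call $\xi$ \emph{bad for $u$} if for every cell $e$ there is $i<m$ such that no $\phi\colon2^m\to m$ satisfies both $\phi(\xi)=i$ and $f(u,\phi)\in e$.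

\emph{Fewer than $2^k$ sequences $\xi$ are bad for a given $u$.} Otherwise assign distinct bad sequences $\xi_e$ to the cells $e$, and let $i_e$ be a value that the badness of $\xi_e$ excludes for the cell $e$. As the $\xi_e$ are distinct, some $\phi$ has $\phi(\xi_e)=i_e$ for all $e$. The number $f(u,\phi)$ lies in some cell $e$, contradicting the choice of $i_e$.

We cannot simply take $u=\xi=x\upharpoonright m$: if $f(u,\phi)$ is $0$ when $\phi(u)=0$ and $1$ otherwise, then every $u$ of length at least $4$ is bad for itself. So we let $u$ agree with $x$ only on the first $k$ digits, which leaves few locations to consider. For $v\in2^k$ let $u_v=v^\frown0^{m-k}\in2^m$. Let $\mu$ be the measure on $2^\omega$ with $\mu\{x:x\upharpoonright m=\xi\}=2^{-m}$ for $\xi\in2^m$. The set of $x$ such that $x\upharpoonright m$ is bad for $u_{x\upharpoonright k}$ is covered by the $2^k$ sets $\{x:x\upharpoonright m\text{ is bad for }u_v\}$, so its measure is at most $2^k\cdot2^k\cdot2^{-m}\le2^{-m/2}$. Since $2^{-1/2}<3/4$,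
\[
\sum_{m\ge4}2^{-m/2}=\frac{1/4}{1-2^{-1/2}}<1 .
\]
So there is $x$ such that, for all $m\ge4$, $x\upharpoonright m$ is not bad for $w_m=u_{x\upharpoonright k(m)}$. For each $m\ge4$ this gives a cell $e_m$ of level $m$ and functions $\phi_{m,i}$, $i<m$, with $\phi_{m,i}(x\upharpoonright m)=i$ and $f(w_m,\phi_{m,i})\in e_m$.

Choose an infinite $M\subseteq[4,\infty)$ along which the left endpoints of the $e_m$ converge to a point $z$, and let $Z=\{(w_m,\phi_{m,i}):m\in M,\ i<m\}$. The lengths of the cells tend to $0$ and each level is finite, so $f$ converges along $Z$ to $z$. Given $i$ and $n$, take $m\in M$ with $m>i$ and $k(m)\ge n$; then $(w_m,\phi_{m,i})\in B_n(x,i)$. So $(x,i)$ is a cluster pair of $Z$ for every $i\in\omega$, and $Z\notin\mathcal I$. This completes the proof of Theorem~\ref{thm:example}.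

\section{Some definability is needed}\label{sec:ch}

Analyticity of $\mathcal I$ entered twice: through the tree $T$, which makes both games closed, and in the last line of the proof of Proposition~\ref{prop:bob}. It cannot simply be dropped. A \emph{P-point} is a free ultrafilter $\mathcal U$ on $\omega$ such that every decreasing sequence in $\mathcal U$ has a pseudointersection in $\mathcal U$. Under CH there are P-points \cite{rudin}. Let $\mathcal I=\mathcal P(\omega)\setminus\mathcal U$ be the dual ideal of a P-point, so that the positive sets are the members of $\mathcal U$.

The ideal $\mathcal I$ is contained in no $F_\sigma$ ideal. Indeed, an ideal properly containing $\mathcal I$ would contain some $A\in\mathcal U$ as well as $\omega\setminus A\in\mathcal I$; so $\mathcal I$ is maximal and would have to be $F_\sigma$ itself. Its complement $\mathcal U$ is dense, as it contains all cofinite sets, so $\mathcal I$ would be meager. The homeomorphism $A\mapsto\omega\setminus A$ maps $\mathcal I$ onto $\mathcal U$, so $\mathcal P(\omega)=\mathcal I\cup\mathcal U$ would be meager, contradicting the Baire category theorem.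

No restriction of $\mathcal I$ is above $\mathrm{conv}$. Let $X\in\mathcal U$ and $f\colon X\to\mathbb Q\cap[0,1]$, and let $z=\mathcal U\text{-}\lim f$. The sets $\{x\in X:|f(x)-z|<2^{-n}\}$ form a decreasing sequence in $\mathcal U$. If $A\in\mathcal U$ is a pseudointersection, then $f$ converges along the positive set $A\cap X$, and Lemma~\ref{lem:conv} gives $\mathcal I\upharpoonright X\not\ge_K\mathrm{conv}$.

So under CH Theorem~\ref{thm:main} fails for arbitrary ideals. The step that breaks is already Proposition~\ref{prop:ultra}: by the definition of a P-point, $\mathcal U$ contains no $\mathcal I$-null sequence.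

\begin{thebibliography}{9}

\bibitem{kechris}
Kechris, \emph{Classical Descriptive Set Theory}.

\bibitem{mazur}
Mazur, 1991.

\bibitem{ramsey}
\emph{Ramsey Type Properties of Ideals},
\texttt{http://www.matmor.unam.mx/\%7Emichael/preprints\_files/ramsey3.pdf}.

\bibitem{rudin}
W.~Rudin, 1956.

\end{thebibliography}
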